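# A four-step cycle that keeps the DFP method away from the minimizer

## 1. The Broyden family, Wolfe steps, and the guess "yes"

We minimize $f:\mathbb R^n\to\mathbb R$ by $x_{k+1}=x_k+\alpha_kd_k$, $d_k=-H_kg_k$, where $g_k=\nabla f(x_k)$, $H_0$ is symmetric positive definite, and $H_k$ approximates the inverse Hessian. If $g_k=0$ for some $k$, the method stops, and this counts as convergence. Otherwise put $s_k=x_{k+1}-x_k$, $y_k=g_{k+1}-g_k$, $\rho_k=1/(s_k^Ty_k)$. The Broyden family is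
$$H_{k+1}=\phi H^{\mathrm{BFGS}}_{k+1}+(1-\phi)H^{\mathrm{DFP}}_{k+1},\qquad \phi\in\mathbb R,$$
$$H^{\mathrm{BFGS}}_{k+1}=(I-\rho_ks_ky_k^T)H_k(I-\rho_ky_ks_k^T)+\rho_ks_ks_k^T,\qquad H^{\mathrm{DFP}}_{k+1}=H_k-\frac{H_ky_ky_k^TH_k}{y_k^TH_ky_k}+\rho_ks_ks_k^T .$$
The step length $\alpha_k>0$ satisfies the Wolfe conditions
$$f(x_k+\alpha_kd_k)\le f(x_k)+\omega_1\alpha_kg_k^Td_k,\tag{W1}$$
$$\nabla f(x_k+\alpha_kd_k)^Td_k\ge\omega_2\,g_k^Td_k,\tag{W2}$$
and the unit step rule: $\alpha_k=1$ is chosen whenever $\alpha=1$ satisfies (W1) and (W2). Nothing else is prescribed. The question is posed for $0<\omega_1<\omega_2<\frac12$; everything below works in the wider range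
$$0<\omega_1<\tfrac12,\qquad \omega_1<\omega_2<1 .\tag{1.1}$$

The hypotheses are these.

- (H1) $f$ is convex and twice continuously differentiable, and the level set $\{f\le f(x_0)\}$ is bounded.
- (H2) In addition, $\nabla^2f(x^*)$ is positive definite at the minimizer $x^*$, and $\nabla^2f$ is Lipschitz in a neighborhood of $x^*$.

The method converges superlinearly if it terminates finitely at $x^*$, or if $x_k\to x^*$ and $\|x_{k+1}-x^*\|/\|x_k-x^*\|\to0$.

Powell showed that with such a line search BFGS ($\phi=1$) converges globally under (H1), for every $x_0$ and every positive definite $H_0$, and superlinearly when (H2) also holds. These results were later extended to $\phi\in(0,1]$. What about the endpoint $\phi=0$, the DFP method? The question, stated as open in "Limited-Memory Matrix Methods with Applications" (https://camo.ici.ro/books/thesis/kolda.pdf), is whether DFP with this line search converges superlinearly for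 every $n$, every $f,x_0$ with (H1) and (H2), and every positive definite $H_0$.

Every $\phi\in(0,1]$ works, and $0$ is the limit of such $\phi$. The first guess is therefore: yes, DFP converges superlinearly too. We test this guess on the simplest cases. First we record three elementary facts, with $B_k=H_k^{-1}$.

**Fact 1.** $s_k^Ty_k>0$. By (W2), $g_{k+1}^Ts_k\ge\omega_2g_k^Ts_k$, so $y_k^Ts_k\ge-(1-\omega_2)g_k^Ts_k>0$, since $g_k^Td_k=-g_k^TH_kg_k<0$.

**Fact 2.** With $P=I-\rho_ks_ky_k^T$, the DFP update is equivalent to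
$$B_{k+1}=P^TB_kP+\rho_ky_ky_k^T.\tag{1.2}$$
We multiply the right side by $H_{k+1}$. We have $P^Ty_k=0$ and $H_{k+1}y_k=H_ky_k-H_ky_k+s_k=s_k$, so
$$PH_{k+1}=H_{k+1}-\rho_ks_ks_k^T=H_k-\frac{H_ky_ky_k^TH_k}{y_k^TH_ky_k}.$$
Therefore
$$(P^TB_kP+\rho_ky_ky_k^T)H_{k+1}=P^T\Big(I-\frac{y_ky_k^TH_k}{y_k^TH_ky_k}\Big)+\rho_ky_ks_k^T=P^T+\rho_ky_ks_k^T=I .$$

**Fact 3.** $B_{k+1}$ is positive definite if $B_k$ is. If $z^TB_{k+1}z=0$, then (1.2) gives $Pz=0$ and $y_k^Tz=0$; but then $Pz=z$, so $z=0$.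

## 2. Dimension one confirms the guess

**Theorem 1.** For $n=1$ and $\omega_1,\omega_2$ as in (1.1), DFP converges superlinearly under (H1), (H2).

*Proof.* A point with $g_k=0$ is a minimizer of the convex function $f$. The set of minimizers is an interval, and $f''(x^*)>0$ makes it $\{x^*\}$. So finite termination happens at $x^*$. Assume from now on that $g_k\ne0$ for all $k$.

**Step 1: convergence of the iterates.** The interval $\{f\le f(x_0)\}$ is compact and contains all iterates by (W1). Let $M>0$ bound $f''$ there. By (W2),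
$$(1-\omega_2)|g_kd_k|\le(g_{k+1}-g_k)d_k\le M\alpha_kd_k^2,$$
so $\alpha_k|d_k|\ge(1-\omega_2)|g_k|/M$. By (W1),
$$f(x_k)-f(x_{k+1})\ge\omega_1\alpha_k|g_kd_k|\ge\frac{\omega_1(1-\omega_2)}M\,g_k^2 .$$
As $f$ is bounded below, $g_k\to0$. Every accumulation point of $(x_k)$ is stationary, hence equals $x^*$; by compactness $x_k\to x^*$.

**Step 2: the unit step is eventually taken.** In one dimension the DFP formula collapses to $H_{k+1}=s_k/y_k$. By the mean value theorem $y_k/s_k$ is a value of $f''$ between $x_k$ and $x_{k+1}$, so $H_{k+1}\to1/G$ with $G=f''(x^*)$. Hence $d_k=-\frac{g_k}G(1+o(1))\to0$. By Taylor's formula, using $Gd_k^2=-g_kd_k(1+o(1))$,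
$$f(x_k+d_k)=f(x_k)+g_kd_k+\tfrac12(G+o(1))d_k^2=f(x_k)+g_kd_k\big(\tfrac12+o(1)\big),$$
$$\nabla f(x_k+d_k)=g_k+(G+o(1))d_k=o(|g_k|).$$
Since $g_kd_k<0$, $\omega_1<\frac12$ and $\omega_2>0$, the value $\alpha=1$ satisfies (W1) and (W2) for large $k$, so it is chosen.

**Step 3: the rate.** Now $g_{k+1}=o(|g_k|)$, and $g_k=(G+o(1))(x_k-x^*)$, so $|x_{k+1}-x^*|=o(|x_k-x^*|)$. $\square$

## 3. Quadratics, summable iterates, and the point where this argument stops

**Theorem 2.** Let $n$ be arbitrary, $\omega_1,\omega_2$ as in (1.1), and assume (H1), (H2). (a) If $f$ is a strictly convex quadratic, DFP always converges superlinearly. (b) If the method does not terminate and $\sum\|x_k-x^*\|<\infty$, convergence is superlinear.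

*Proof.* A point with $g_k=0$ minimizes the convex $f$, and positive definiteness at $x^*$ makes the minimizer unique. So assume $g_k\neq0$ for all $k$.

**Step 1: normalize the Hessian at $x^*$ to $I$.** Put $x=x^*+Lz$ with $L$ invertible and $\tilde f(z)=f(x^*+Lz)$. Then $\tilde g=L^Tg$, $\tilde s=L^{-1}s$, $\tilde y=L^Ty$. With $\tilde H=L^{-1}HL^{-T}$ we get $\tilde d=L^{-1}d$, and each term of the DFP formula transforms in the same way as $H$, for instance $\tilde H\tilde y=L^{-1}Hy$ and $\tilde y^T\tilde H\tilde y=y^THy$. The products $g^Td$ and $s^Ty$ are unchanged. So the method, the Wolfe conditions, the unit step rule, superlinear convergence and the hypothesis in (b) are all invariant. Taking $L=\nabla^2f(x^*)^{-1/2}$ we may assume $x^*=0$ and $\nabla^2f(0)=I$.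

**Step 2: measure the variation of the Hessian.** Write $y_k=(I+\Delta_k)s_k$, where $\Delta_k$ is the average of $\nabla^2f-I$ over $[x_k,x_{k+1}]$, and $\varepsilon_k=\|\Delta_k\|$. In (a), $\varepsilon_k=0$. In (b), $x_k\to0$, and by the Lipschitz condition $\varepsilon_k=O(\|x_k\|+\|x_{k+1}\|)$ for large $k$, so $\sum\varepsilon_k<\infty$. From now on $k$ is so large that $\varepsilon_k\le\frac14$.

**Step 3: a recursion for the error $E_k=B_k-I$.** Let $\hat s=s_k/\|s_k\|$ and $P_0=I-\hat s\hat s^T$. Since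
$$\rho_ks_ky_k^T=\frac{\hat s\hat s^T+\hat s(\Delta_k\hat s)^T}{1+\hat s^T\Delta_k\hat s},\qquad \rho_ky_ky_k^T=\frac{(\hat s+\Delta_k\hat s)(\hat s+\Delta_k\hat s)^T}{1+\hat s^T\Delta_k\hat s},$$
we have $P=P_0+O(\varepsilon_k)$ and $\rho_ky_ky_k^T=\hat s\hat s^T+O(\varepsilon_k)$. By (1.2),
$$E_{k+1}=P^TE_kP+\big(P^TP-I+\rho_ky_ky_k^T\big)=P_0E_kP_0+O(\varepsilon_k\|E_k\|_F)+O(\varepsilon_k),$$
because $P_0^2-I+\hat s\hat s^T=0$; for $\varepsilon_k=0$ there are no error terms. Moreover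
$$\|P_0EP_0\|_F^2=\operatorname{tr}(P_0EP_0E)=\|E\|_F^2-2\|E\hat s\|^2+(\hat s^TE\hat s)^2\le\|E\|_F^2-\|E\hat s\|^2 .$$
With $\sqrt{1-z}\le1-\frac z2$ we get, for a constant $C$,
$$\|E_{k+1}\|_F\le(1+C\varepsilon_k)\|E_k\|_F+C\varepsilon_k-\frac{\|E_k\hat s_k\|^2}{2\|E_k\|_F}\tag{3.1}$$
(the last term is absent if $E_k=0$).

**Step 4: $B_k$ becomes right along the steps.** From (3.1), $1+\|E_{k+1}\|_F\le(1+C\varepsilon_k)(1+\|E_k\|_F)$. As $\sum\varepsilon_k<\infty$, $\|E_k\|_F$ is bounded. Summing (3.1) then gives $\sum\|E_k\hat s_k\|^2<\infty$, so $E_k\hat s_k\to0$. Now $-\alpha_kg_k=B_ks_k=s_k+o(\|s_k\|)$. Divide by $\alpha_k$: $-g_k=d_k+o(\|d_k\|)$, hence $d_k=-g_k+o(\|g_k\|)$.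

**Step 5: the unit step is eventually taken, and the rate follows.** In (a), $f(x_k+d_k)-f(x_k)=g_k^Td_k+\frac12\|d_k\|^2$ and $\nabla f(x_k+d_k)=g_k+d_k$. In (b), $g_k\to0$, so $d_k\to0$, and since $\nabla^2f\to I$ near $0$ the same formulas hold up to $o(\|d_k\|^2)$ and $o(\|d_k\|)$. So in both cases
$$f(x_k+d_k)-f(x_k)=-\tfrac12\|g_k\|^2+o(\|g_k\|^2),\quad g_k^Td_k=-\|g_k\|^2+o(\|g_k\|^2),\quad \nabla f(x_k+d_k)=o(\|g_k\|).$$
As $\omega_1<\frac12$ and $\omega_2>0$, $\alpha=1$ satisfies both conditions for large $k$ and is chosen, so $g_{k+1}=o(\|g_k\|)$. In (a) $g_k=x_k$, and $x_k\to0$ superlinearly. In (b) $g_k=x_k+o(\|x_k\|)$, and $\|x_{k+1}\|=o(\|x_k\|)$. $\square$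

So the guess survives two tests. To settle the general case one would like to prove $\sum\|x_k-x^*\|<\infty$ first and then quote Theorem 2(b). Here the argument stops. In (3.1) the factor $1+C\varepsilon_k$ is controlled only because the $\varepsilon_k$ are summable, and they are known to be summable only because the iterates were assumed to converge fast. Without that assumption nothing in (3.1) prevents $B_k$ from growing. A large $B_k$ means a short $d_k$, and possibly one almost orthogonal to $g_k$. So the real question is: can $B_k$ keep growing?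

## 4. How one DFP update stretches $B$

For BFGS the textbook formula $B_{k+1}=B_k-\frac{B_ks_ks_k^TB_k}{s_k^TB_ks_k}+\rho_ky_ky_k^T$ gives $\operatorname{tr}B_{k+1}\le\operatorname{tr}B_k+\|y_k\|^2/(s_k^Ty_k)$: the growth is additive, with an increment that does not involve $B_k$. For DFP, (1.2) gives
$$\operatorname{tr}B_{k+1}=\operatorname{tr}B_k-\frac{2\,y_k^TB_ks_k}{s_k^Ty_k}+\frac{\|y_k\|^2\,s_k^TB_ks_k}{(s_k^Ty_k)^2}+\frac{\|y_k\|^2}{s_k^Ty_k},$$
and the two middle terms scale with $B_k$. The reason is that $P$ is an oblique projection, which can lengthen vectors.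

Here is an example by hand. Take $B=\mathrm{diag}(\Lambda,1)$ with $\Lambda$ large, $G=\begin{pmatrix}1&4/5\\4/5&1\end{pmatrix}$, $s=(-\frac25,1)$, $y=Gs=(\frac25,\frac{17}{25})$. Then $s\cdot y=\frac{13}{25}$ and, with $\mathsf e_1=(1,0)$,
$$P^T\mathsf e_1=\mathsf e_1-\frac{s\cdot \mathsf e_1}{s\cdot y}\,y=(1,0)+\tfrac{10}{13}\big(\tfrac25,\tfrac{17}{25}\big)=\tfrac{17}{13}\big(1,\tfrac25\big).$$
So the new $B$ contains the term $\Lambda(\frac{17}{13})^2aa^T$ with $a=(1,\frac25)$, $\|a\|^2=\frac{29}{25}$. Its trace is at least $\frac{289}{169}\cdot\frac{29}{25}\Lambda>1.98\,\Lambda$. The BFGS update of the same data has trace at most $\Lambda+1+\frac{389}{325}$.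

This growth cannot be repeated forever with one fixed $G$. In coordinates in which $G=I$, inequality (3.1) with $\varepsilon_k=0$ says that $\|B_k-I\|_F$ does not increase. Persistent growth has to come from a Hessian that varies from step to step, in the right correlation with the directions of the steps. Such a correlation can be arranged forever, so the guess is wrong as soon as $n\ge2$.

Write $z_+=\max(z,0)$. A function is *locally $\beta$-Hölder* if $|\varphi(x)-\varphi(y)|\le C\|x-y\|^\beta$ on each bounded set. For example, $w\mapsto w_+^\beta$ with $0<\beta<1$ is $\beta$-Hölder, because $w'^\beta\le w^\beta+(w'-w)^\beta$ for $0\le w\le w'$; it is not Lipschitz at $0$.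

**Theorem 3.** Let $n\ge2$, $0<\omega_1<\frac12$, $\omega_1<\omega_2<1$, $0<\beta<1$, $0<\eta<1$, and
$$f(x)=\tfrac12\|x\|^2+\tfrac1{2+\beta}(x_1+x_2-1)_+^{2+\beta}.$$
Then $f\in C^2$, $\nabla^2f\succeq I$ and $\nabla^2f$ is locally $\beta$-Hölder, all level sets are bounded, $x^*=0$, and $f=\frac12\|x\|^2$ near $x^*$; so (H1), (H2) hold for every $x_0$. There are $x_0$, a symmetric positive definite $H_0$, and steps $\alpha_k>0$ such that the DFP iteration satisfies, for all $k$: both Wolfe conditions hold for $\alpha_k$; $\alpha=1$ violates (W2), so the unit step rule is obeyed; $|g_{k+1}^Td_k|\le\eta|g_k^Td_k|$; $g_k\ne0$; and $\|x_k-x^*\|\ge\frac12$. The $x_k$ converge to a non-stationary point.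

The condition with $\eta$ says that failure persists for strong Wolfe conditions and for arbitrarily accurate, but inexact, line searches.

**Corollary 4.** For a given $n$, DFP with the line search of Section 1 converges superlinearly for all $f,x_0$ with (H1), (H2) and all positive definite $H_0$ if and only if $n=1$.

The corollary follows from Theorems 1 and 3. The rest of the lecture proves Theorem 3. Until the last paragraph of Section 9 we take $n=2$ and write $x=(u,v)$, with components of vectors denoted $(\cdot^u,\cdot^v)$.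

## 5. The planar update in terms of slopes

We need exact formulas for the next direction and for the large eigenvalue of $B$. For slopes $\mu_k$ put
$$p_k=(-\mu_k,1),\quad a_k=(1,\mu_k),\quad \delta_k=\mu_k-\mu_{k-1}.$$
Then $a_k\cdot p_k=0$, $a_{k-1}\cdot p_k=-\delta_k$ and $p_{k-1}-p_k=(\delta_k,0)$. If $s_k=\sigma_kp_k$, put $q_k=y_k/\sigma_k$ and $\pi_k=p_k\cdot q_k=s_k\cdot y_k/\sigma_k^2$.

**Lemma 5.** Let $B_k=\dfrac{q_{k-1}q_{k-1}^T}{\pi_{k-1}}+\Lambda_ka_{k-1}a_{k-1}^T$ with $\pi_{k-1}=p_{k-1}\cdot q_{k-1}>0$ and $\Lambda_k>0$.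

(1) Let $A_k=-g_k\cdot p_{k-1}$ and $\Gamma_k=g_k^uq_{k-1}^v-g_k^vq_{k-1}^u\neq0$, and suppose $\delta\ne0$ satisfies
$$\frac1\delta=\frac{\Lambda_kA_k}{\Gamma_k}+\frac{q_{k-1}^u}{\pi_{k-1}}.\tag{5.1}$$
Let $\mu_k=\mu_{k-1}+\delta$. If $q_{k-1}\cdot p_k\ne0$, then $d_k=t_kp_k$ with $t_k=A_k/(q_{k-1}\cdot p_k)$.

(2) If $s_k=\sigma_kp_k$, $\sigma_k\ne0$, $\pi_k>0$, then $B_{k+1}=q_kq_k^T/\pi_k+\Lambda_{k+1}a_ka_k^T$ with
$$\Lambda_{k+1}=\Lambda_kR_k^2+T_k,\quad R_k=\frac{p_{k-1}\cdot q_k}{p_k\cdot q_k}=1+\frac{\delta_kq_k^u}{\pi_k},\quad T_k=\frac1{\pi_{k-1}}\Big(q_{k-1}^u-q_k^u\frac{p_k\cdot q_{k-1}}{\pi_k}\Big)^2\ge0.\tag{5.2}$$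

As an example, let $B=\mathrm{diag}(\Lambda,1)$, that is, $\mu_{k-1}=0$, $p_{k-1}=q_{k-1}=(0,1)$, $a_{k-1}=(1,0)$, and let $g=(1,-A)$ with $A\neq0$. Directly, $d=-B^{-1}g=(-\frac1\Lambda,A)=A\,(-\frac1{\Lambda A},1)$. The lemma agrees: $A_k=A$, $\Gamma_k=1$, $q_{k-1}^u=0$, so $\delta=1/(\Lambda A)$ and $t_k=A$.

*Proof.* (1) We check $-t_kB_kp_k=g_k$ by pairing both sides with $p_{k-1}$ and $q^\perp=(q_{k-1}^v,-q_{k-1}^u)$. These are linearly independent, because $q^\perp\ne0$, $q^\perp\cdot q_{k-1}=0$ and $p_{k-1}\cdot q_{k-1}=\pi_{k-1}\neq0$.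

Pairing with $p_{k-1}$: since $a_{k-1}\cdot p_{k-1}=0$, $p_{k-1}\cdot B_kp_k=q_{k-1}\cdot p_k$, so $-t_kp_{k-1}\cdot B_kp_k=-A_k=p_{k-1}\cdot g_k$.

Pairing with $q^\perp$: $q^\perp\cdot a_{k-1}=q_{k-1}^v-\mu_{k-1}q_{k-1}^u=\pi_{k-1}$ and $a_{k-1}\cdot p_k=-\delta$, so $-t_kq^\perp\cdot B_kp_k=t_k\Lambda_k\pi_{k-1}\delta$. As $q_{k-1}\cdot p_k=\pi_{k-1}-\delta q_{k-1}^u$, this equals $\Gamma_k=q^\perp\cdot g_k$ if and only if $A_k\Lambda_k\pi_{k-1}\delta=\Gamma_k(\pi_{k-1}-\delta q_{k-1}^u)$. Dividing by $\Gamma_k\pi_{k-1}\delta$ gives (5.1).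

(2) For every $z$, $P^Tz=z-q_k(p_k\cdot z)/\pi_k$ is orthogonal to $p_k$, so it equals $(P^Tz)^ua_k$. Hence
$$P^TB_kP=\Big[\Lambda_k\big((P^Ta_{k-1})^u\big)^2+\frac{\big((P^Tq_{k-1})^u\big)^2}{\pi_{k-1}}\Big]a_ka_k^T .$$
Here $(P^Ta_{k-1})^u=1+q_k^u\delta_k/\pi_k$, and $p_{k-1}\cdot q_k=\pi_k+\delta_kq_k^u$, which gives both forms of $R_k$. The second bracket term is $T_k$. Finally $\rho_ky_ky_k^T=q_kq_k^T/\pi_k$, and (1.2) finishes the proof. $\square$

## 6. Steering by the line search, and a pattern with positive gain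

Let $h(w)=w_+^{2+\beta}/(2+\beta)$, so $h'(w)=w_+^{1+\beta}$ and $h''(w)=(1+\beta)w_+^\beta$. With $w=u+v-1$ and $\nu=(1,1)$,
$$f=\tfrac12(u^2+v^2)+h(w),\quad g^u=u+h'(w),\quad g^v=v+h'(w),\quad \nabla^2f=I+h''(w)\,\nu\nu^T.\tag{6.1}$$
The claims on $f$ in Theorem 3 are read off: $h''$ is continuous, nonnegative and $\beta$-Hölder; $f\ge\frac12\|x\|^2$; and $w=-1$ at the origin, so $f=\frac12\|x\|^2$ near $0$, which is the minimizer. For $w<0$ the Hessian is $I$; across the line $w=0$ it starts to vary. We shall work near the point $(1,0)$ of that line.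

For a step $s=\sigma p_i$ ($\sigma\neq0$, $\mu_i\ne1$) from $w_i$ to $w_{i+1}$, $w_{i+1}-w_i=(1-\mu_i)\sigma\ne0$ and
$$q_i=p_i+K_i(1-\mu_i)\nu,\qquad K_i=\frac{h'(w_{i+1})-h'(w_i)}{w_{i+1}-w_i}\ge0.\tag{6.2}$$
At a point with $A=-g\cdot p_i=\mu_ig^u-g^v$, substituting $v=w+1-u$ gives the exact identity
$$w=(1+\mu_i)u-1-A-(1-\mu_i)h'(w).\tag{6.3}$$

The next paragraphs work only to lowest order in a small number $\tau$ and prove nothing; they show where the numbers in the proof come from. Suppose $B$ has a large eigenvalue $\Lambda\approx\tau^{-2}$ and we are near $(1,0)$, so that $g\approx(1,0)$, $q\approx(0,1)$, $\Gamma\approx\pi\approx1$. Then (5.1) reads $\delta_{i+1}\approx\tau^2/A_{i+1}$. The number $A_{i+1}=-g_{i+1}\cdot p_i$ records where on the current line we stop, and an inexact line search leaves that to us. So stopping at $A_{i+1}=\tau/(ND)$ turns the slope by $N\tau D$: the line search steers. On the new line the initial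 value of $-g\cdot p$ is $A_{i+1}+g^u\delta_{i+1}\approx\tau(ND+\frac1{ND})$, larger than $A_{i+1}$ by the factor $N^2D^2+1$. So with $N$ large we search each line accurately.

On the line $w=0$ the gradient is $(u,1-u)$, and it is orthogonal to $(-\mu,1)$ exactly for $\mu=c:=\frac1u-1$. Measure slopes from there: $\mu_i=c+N\tau m_i$, with jumps $D_i=m_i-m_{i-1}$. For $u_{i+1}\approx u_0$, (6.3) and $1+\mu_i=\frac1{u_0}+(\mu_i-c)$ give
$$w_{i+1}\approx(\mu_i-c)-A_{i+1}\approx\tau e_{i+1},\qquad e_{i+1}=Nm_i-\frac1{ND_{i+1}}.$$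
So the pattern $(m_i)$ determines the positions relative to the line $w=0$.

Now the growth. Up to $T_i$, the quantity $\Lambda_i\|p_{i-1}\|^2$ is multiplied by $X_i^2$ with $X_i=R_i\|p_i\|/\|p_{i-1}\|$. If $K_i=0$, then $q_i=p_i$ and $X_i$ is exactly the cosine of the angle between $p_{i-1}$ and $p_i$: a loss of relative order $\tau^2$. If $K_i>0$, we shall find $X_i\approx1+K_i\delta_i$, with $K_i\approx\tau^\beta\hat K_i$ and
$$\hat K_i=\frac{(e_{i+1})_+^{1+\beta}-(e_i)_+^{1+\beta}}{e_{i+1}-e_i} .$$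
Over a closed cycle the gain is about $2N\tau^{1+\beta}\sum D_i\hat K_i$. We want $\sum D_i\hat K_i>0$; since $\beta<1$, the gain then beats the loss of order $\tau^2$.

The simplest pattern, $m=-1,1,-1,1,\dots$, fails. There $e_i$ alternates between $-N-\frac1{2N}$ and $N+\frac1{2N}$, both steps use the same secant slope $\hat K$, and $2\hat K-2\hat K=0$. In general
$$e_{i+1}-e_i=ND_i(1+\ell_iN^{-2}),\qquad \ell_i=\frac1{D_i^2}-\frac1{D_iD_{i+1}},\tag{6.4}$$
$$D_i\hat K_i=\frac1N\cdot\frac{(e_{i+1})_+^{1+\beta}-(e_i)_+^{1+\beta}}{1+\ell_iN^{-2}} .$$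
Without the corrections $\ell_iN^{-2}$ the sum over a cycle would telescope to zero. All gain comes from them: we want small $\ell_i$ on steps that enter $w>0$ and large $\ell_i$ on steps that leave it. The following pattern makes two excursions, one with a gain and one with a smaller loss.

Fix an integer $N\ge2$ with $N^{-2}<\min\{\eta,\omega_2,1-\omega_2,1-2\omega_1\}$, and let
$$(m_{-1},m_0,m_1,m_2,m_3,m_4)=(-1,1,0,1,-1,1),\qquad (D_0,\dots,D_4)=(2,-1,1,-2,2),$$
$$e_0=e_4=-N-\tfrac1{2N},\quad e_1=N+\tfrac1N,\quad e_2=-\tfrac1N,\quad e_3=N+\tfrac1{2N},\qquad S_0=\sum_{i=0}^3D_i\hat K_i .$$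
These $e_{i+1}$ are $Nm_i-\frac1{ND_{i+1}}$ for $i=-1,\dots,3$. Note that $|e_{i+1}-e_i|\ge N$ for $i=0,\dots,3$.

**Lemma 6.** $S_0>0$.

*Proof.* By (6.4), $(\ell_0,\ell_1,\ell_2,\ell_3)=(\frac34,2,\frac32,\frac12)$. Put $a=e_1^{1+\beta}>b=e_3^{1+\beta}>0$ and $z=N^{-2}\le\frac14$. Since $e_0,e_2,e_4<0$,
$$S_0=\frac1N\Big\{\frac a{1+\frac34z}-\frac a{1+2z}+\frac b{1+\frac32z}-\frac b{1+\frac12z}\Big\}=\frac1N\Big\{\frac{\frac54z\,a}{(1+\frac34z)(1+2z)}-\frac{z\,b}{(1+\frac12z)(1+\frac32z)}\Big\}.$$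
As $a>b$, it suffices that $\frac54(1+\frac z2)(1+\frac{3z}2)-(1+\frac{3z}4)(1+2z)=\frac14-\frac z4-\frac{9z^2}{16}$ is positive. It decreases in $z>0$ and equals $\frac{39}{256}$ at $z=\frac14$. $\square$

## 7. States, and a first example of one

**Conventions.** There are two small parameters $0<\xi\le\zeta\le1$. $O(X)$ denotes a quantity of modulus at most $CX$, with $C$ depending only on $N,\beta$. "$\zeta$ small" means below a threshold depending only on $N,\beta$; "$\xi$ small" means below a threshold depending only on $N,\beta,\zeta,\omega_1$. The parameter $\zeta$ bounds the errors admitted at the start of a cycle, and $\xi$ bounds the much smaller errors that the cycle itself produces.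

**Definition.** An iterate $x_0=(u_0,v_0)$ with matrix $B_0$ (numbering is local within a cycle), slopes $\mu_{-1},\mu_0$ and a vector $q_{-1}$ form a $(\zeta,\xi)$-state with parameter $\tau>0$ if, with $c=1/u_0-1$:

- (i) $\tau^\beta\le\xi$, $\tau^{1-\beta}\le\xi$ (hence $\tau\le\xi^2\le\xi$), and $|u_0-1|\le\xi$;
- (ii) $|\mu_{-1}-(c-N\tau)|\le\zeta\tau$ and $|\mu_0-(c+N\tau)|\le\zeta\tau$;
- (iii) $|w_0-e_0\tau|\le\zeta\tau$;
- (iv) $\|q_{-1}-(0,1)\|\le\zeta$;
- (v) $A_0:=-g_0\cdot p_{-1}$ satisfies $|A_0-\frac\tau{2N}|\le\zeta\tau$;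
- (vi) $B_0=q_{-1}q_{-1}^T/\pi_{-1}+\Lambda_0a_{-1}a_{-1}^T$ with $\pi_{-1}=p_{-1}\cdot q_{-1}>0$ and $\Lambda_0(1+\mu_{-1}^2)=\tau^{-2}$, and $d_0=t_0p_0$ with $t_0=A_0/(q_{-1}\cdot p_0)$.

**Lemma 7.** Given $\zeta,\xi$, let $\tau_0>0$ be small (depending on $N,\beta,\zeta,\xi$). Put $\mu_{-1}=-N\tau_0$, $a_{-1}=(1,-N\tau_0)$ and
$$x_0=(1,e_0\tau_0),\qquad H_0^{-1}=B_0=I+(\tau_0^{-2}-1)\frac{a_{-1}a_{-1}^T}{\|a_{-1}\|^2}.$$
Then $x_0,B_0$, with suitable $\mu_0$ and $q_{-1}$, form a $(\zeta,\xi)$-state with parameter $\tau_0$.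

*Proof.* $B_0$ has eigenvalue $\tau_0^{-2}$ along $a_{-1}$ and $1$ along $p_{-1}=(N\tau_0,1)\perp a_{-1}$. So with $q_{-1}:=p_{-1}$, $\pi_{-1}=1+N^2\tau_0^2$ and $\Lambda_0=\tau_0^{-2}/(1+N^2\tau_0^2)$ the matrix has the form in (vi). Here $u_0=1$, $c=0$, $w_0=e_0\tau_0<0$. So $g_0=x_0$, $A_0=-N\tau_0-e_0\tau_0=\frac{\tau_0}{2N}$ and $\Gamma_0=1-Ne_0\tau_0^2$. The right side of (5.1) for $k=0$ is
$$\frac{\Lambda_0A_0}{\Gamma_0}+\frac{N\tau_0}{1+N^2\tau_0^2}=\frac1{2N\tau_0}\big(1+O(\tau_0^2)\big).$$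
Let $\delta_0$ be its reciprocal. Then $\delta_0=2N\tau_0(1+O(\tau_0^2))$ and $\mu_0=\mu_{-1}+\delta_0=N\tau_0+O(\tau_0^3)$. Since $q_{-1}\cdot p_0=1+O(\tau_0^2)\neq0$, Lemma 5(1) gives $d_0=t_0p_0$ as required. For small $\tau_0$ all of (i)–(vi) hold. $\square$

## 8. The cycle lemma

**Lemma 8.** Let $\zeta$ be small, then $\xi$ small. From a $(\zeta,\xi)$-state with parameter $\tau$ one can make four DFP steps to $x_1,\dots,x_4$ with positive step lengths such that for $i=0,\dots,3$: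

- (a) $\alpha_i$ satisfies both Wolfe conditions, $|g_{i+1}^Td_i|\le N^{-2}|g_i^Td_i|$, and $\alpha=1$ violates (W2);
- (b) $w_i,w_{i+1}=O(\tau)$, $|u_{i+1}-u_0|=O(\xi\tau)$, $0\le f(x_i)-f(x_{i+1})=O(\tau^2)$;

and moreover:

- (c) $x_4$ is again a $(\zeta,\xi)$-state, with parameter $\tau_+:=(\Lambda_4(1+\mu_3^2))^{-1/2}$, except possibly for condition (i);
- (d) $\tau_+^{-2}\ge\tau^{-2}\exp(NS_0\tau^{1+\beta})$.

*Proof.* We choose the points so that $\mu_i=c+N\tau m_i$ exactly for $i=1,\dots,4$, with $c=1/u_0-1$ fixed throughout the cycle. By (i), $c=O(\xi)$ and $\tau\le\xi$, so all slopes $c+N\tau m_i+O(\zeta\tau)$ are $O(\xi)$.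

**Step 1: what is carried from step to step.** For $0\le i\le4$ consider the statement

$(P_i)$: $\mu_{i-1}=c+N\tau m_{i-1}+O(\zeta\tau)$ and $\mu_i=c+N\tau m_i+O(\zeta\tau)$, where the error in $\mu_j$ is zero whenever $j\ge1$; $u_i-u_0=O(\xi\tau)$; $w_i=e_i\tau+O(\zeta\tau)$; $A_i:=-g_i\cdot p_{i-1}=\frac\tau{ND_i}+O(\zeta\tau)$; $q_{i-1}=(0,1)+O(\zeta)$; $\Lambda_i\tau^2=1+O(\xi)$; $B_i$ has the form of Lemma 5; and $d_i=t_ip_i$ with $t_i=A_i/(q_{i-1}\cdot p_i)=A_i(1+O(\zeta))$.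

$(P_0)$ follows from the definition of a state: $D_0=2$; $\Lambda_0\tau^2=1/(1+\mu_{-1}^2)=1+O(\xi)$; and $q_{-1}\cdot p_0=1+O(\zeta)$ since $\xi\le\zeta$. Its constants depend only on $N,\beta$. In Steps 2–5 we show that $(P_i)$ with some constants yields a step after which $(P_{i+1})$ holds with new constants, determined by the old ones and $N,\beta$, provided $\zeta$ and then $\xi$ lie below thresholds determined by the old constants (and by $N,\beta$, and for $\xi$ also by $\zeta,\omega_1$). This is done for $i=0,1,2,3$ only, so finitely many constants and thresholds occur. We take the largest constant and the smallest thresholds.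

Assume $(P_i)$, $0\le i\le3$.

**Step 2: the $i$-th line.** We parametrize the line by the directional derivative. Let $x(\sigma)=x_i+\sigma p_i$ and $A(\sigma)=-\nabla f(x(\sigma))\cdot p_i$. By (6.1), $-A'(\sigma)=\|p_i\|^2+h''(w)(1-\mu_i)^2\ge1$, so $A$ is a decreasing bijection of $\mathbb R$. Let $A^0=A(0)$. We have $p_i=p_{i-1}-(\delta_i,0)$, $\delta_i=N\tau D_i+O(\zeta\tau)$ and $g_i^u=u_i+h'(w_i)=1+O(\xi)$. Hence
$$A^0=A_i+g_i^u\delta_i=\tau\Big(ND_i+\frac1{ND_i}\Big)+O(\zeta\tau).\tag{8.1}$$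
As $|D_i|\ge1$ and $z\mapsto Nz+\frac1{Nz}$ increases on $z\ge1$, for small $\zeta$ we have $|A^0|\ge N\tau$, and $A^0$ has the sign of $D_i$.

For $A\in J=[-\tau,\tau]$ let $\sigma(A)$ be the inverse function. Since $N\ge2$, $A^0$ lies outside $J$, so $\sigma(A)\neq0$ has the sign of $D_i$. It is continuous, and $|\sigma(A)|\le|A^0-A|=O(\tau)$ because $|A'|\ge1$. On any segment of the line with $|\sigma|=O(\tau)$ we have $w=O(\tau)$ and $h''(w)=O(\tau^\beta)=O(\xi)$, hence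
$$1\le-A'\le1+O(\xi).\tag{8.2}$$

**Step 3: all quantities at a candidate endpoint.** We need their size for $x=x(\sigma(A))$, $A\in J$. First $u-u_i=-\mu_i\sigma=O(\xi\tau)$. Let $q=p_i+K(1-\mu_i)\nu$ as in (6.2). By the mean value theorem $0\le K=O(\tau^\beta)=O(\xi)$, so $q=(0,1)+O(\xi)$ and $\pi=p_i\cdot q=1+O(\xi)$. Next, $g^u(x)=u+h'(w)=1+O(\xi)$, $v=w+1-u=O(\xi)$, $g^v(x)=O(\xi)$. So $\Gamma:=g^u(x)q^v-g^v(x)q^u=1+O(\xi)$. Let $\Lambda_+$ be the value that (5.2) gives for the step to $x$. There $\delta_i=O(\tau)$ and $q^u=O(\xi)$, so $R=1+O(\xi\tau)$. The $T$-term is $O(1)$, and $\Lambda_i^{-1}=O(\tau^2)=O(\xi\tau)$. Hence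
$$\Lambda_+=\Lambda_i(1+O(\xi\tau))+O(1)=\Lambda_i(1+O(\xi\tau)).\tag{8.3}$$
All these quantities are continuous in $A\in J$, since $\sigma(A)\ne0$ there.

**Step 4: choose the endpoint so that the next slope is exact.** Let
$$\delta^*=c+N\tau m_{i+1}-\mu_i=N\tau D_{i+1}+O(\zeta\tau),$$
with no error term if $i\ge1$. Consider
$$\Phi(A)=\delta^*\Big(\frac{\Lambda_+A}\Gamma+\frac{q^u}\pi\Big).$$
For $A=\lambda\tau^2/\delta^*$ with $\lambda\in[\frac12,\frac32]$ we have $|A|\le\frac32\cdot\frac\tau{N(1-O(\zeta))}\le\tau$ for $\zeta$ small (as $N\ge2$), so $A\in J$. Since $\Lambda_+\tau^2=1+O(\xi)$, $\Gamma=1+O(\xi)$ and $\delta^*q^u/\pi=O(\xi\tau)$, we get $\Phi=\lambda+O(\xi)$. By the intermediate value theorem in $\lambda$, for $\xi$ small there is a $\lambda$ with $\Phi=1$, and then $\lambda=1+O(\xi)$. Take the corresponding point as $x_{i+1}$, and $\sigma_i=\sigma(A)$, $q_i=q$, $\pi_i=\pi>0$, $\Lambda_{i+1}=\Lambda_+$.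

By Lemma 5(2), $B_{i+1}$ has the form required. The equation $\Phi=1$ is (5.1) for $k=i+1$ with $\delta=\delta^*$. Also $q_i\cdot p_{i+1}=1+O(\xi)\ne0$. So Lemma 5(1) gives $d_{i+1}=t_{i+1}p_{i+1}$ with $\mu_{i+1}=\mu_i+\delta^*=c+N\tau m_{i+1}$ exactly, and
$$A_{i+1}=\frac{\tau^2}{\delta^*}(1+O(\xi))=\frac\tau{ND_{i+1}}+O(\zeta\tau)\qquad(\text{error }O(\xi\tau)\text{ if }i\ge1).\tag{8.4}$$
This is a DFP step with $\alpha_i=\sigma_i/t_i>0$: both $\sigma_i$ and $t_i=A_i(1+O(\zeta))$ have the sign of $D_i$.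

**Step 5: the position of the new point.** This completes $(P_{i+1})$. In (6.3) at $x_{i+1}$, $h'(w_{i+1})=O(\tau^{1+\beta})=O(\xi\tau)$. Since $1+\mu_i=\frac1{u_0}+(\mu_i-c)$ and $u_{i+1}-u_0=(u_i-u_0)+O(\xi\tau)=O(\xi\tau)$,
$$(1+\mu_i)u_{i+1}-1=\frac{u_{i+1}-u_0}{u_0}+(\mu_i-c)u_{i+1}=(\mu_i-c)+O(\xi\tau).$$
Hence
$$w_{i+1}=(\mu_i-c)-A_{i+1}+O(\xi\tau)=e_{i+1}\tau+O(\zeta\tau)\qquad(\text{error }O(\xi\tau)\text{ if }i\ge1).\tag{8.5}$$
Together with $q_i=(0,1)+O(\xi)$, with (8.3), which gives $\Lambda_{i+1}\tau^2=1+O(\xi)$, and with $t_{i+1}=A_{i+1}(1+O(\xi))$, this proves $(P_{i+1})$.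

**Step 6: the line search conditions (a).** Let $r=A_{i+1}/A^0$. Since $\nabla f\cdot d_i=-t_i(-\nabla f\cdot p_i)$, we have $g_i^Td_i=-t_iA^0<0$ and $g_{i+1}^Td_i=r\,g_i^Td_i$. By (8.1) and (8.4),
$$|r|\le\frac{1/N+O(\zeta)}{N+1/N-O(\zeta)}\le N^{-2}$$
for $\zeta$ small, because $\frac{1/N}{N+1/N}=\frac1{N^2+1}<N^{-2}$. As $N^{-2}<\omega_2$, we get $r\le\omega_2$ and (W2) holds.

For (W1) we compare the decrease with the predicted one. As $\frac{d}{d\sigma}f(x(\sigma))=-A$,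
$$f(x_i)-f(x_{i+1})=\int_0^{\sigma_i}A\,d\sigma=\int_{A_{i+1}}^{A^0}\frac{A\,dA}{-A'} .$$
Suppose $A^0>0$; the other sign follows by $A\mapsto-A$. If $A_{i+1}\ge0$, (8.2) bounds the integral below by $\frac12\big((A^0)^2-A_{i+1}^2\big)/(1+O(\xi))$. If $A_{i+1}<0$, the part over $[0,A^0]$ is at least $\frac12(A^0)^2/(1+O(\xi))$, and the part over $[A_{i+1},0]$ is at least $-\frac12A_{i+1}^2$. In both cases
$$f(x_i)-f(x_{i+1})\ge\tfrac12(A^0)^2\Big(\frac1{1+O(\xi)}-r^2\Big),\qquad -g_i^Ts_i=A^0\sigma_i\le(A^0)^2(1+|r|),$$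
the second because $|\sigma_i|\le|A^0-A_{i+1}|$. The ratio of the two quantities is at least $\frac{1-|r|}2-O(\xi)\ge\frac{1-N^{-2}}2-O(\xi)>\omega_1$ for $\xi$ small, since $N^{-2}<1-2\omega_1$. So (W1) holds.

For $\alpha=1$ the trial point is $x(t_i)$ with $|t_i|=O(\tau)$, so (8.2) holds on the segment to it, and
$$\frac{A(t_i)}{A^0}\ge1-\frac{|t_i|(1+O(\xi))}{|A^0|},\qquad \frac{|t_i|(1+O(\xi))}{|A^0|}\le\frac{1/(N|D_i|)+O(\zeta)}{N|D_i|+1/(N|D_i|)-O(\zeta)}\le N^{-2}$$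
for $\zeta$ small, because without errors the value is $\frac1{N^2D_i^2+1}<N^{-2}$. Thus $A(t_i)/A^0\ge1-N^{-2}>\omega_2$, that is, $\nabla f(x_i+d_i)^Td_i<\omega_2g_i^Td_i$. The unit step is too short to be acceptable.

**Step 7: the bounds (b).** The first two are contained in $(P_i)$ and $(P_{i+1})$. By (W1) and convexity, $0\le f(x_i)-f(x_{i+1})\le-g_i^Ts_i=A^0\sigma_i=O(\tau^2)$.

**Step 8: the cycle closes, (c).** We show that the final errors are of size $\xi$, hence below $\zeta$. By (8.3), $\Lambda_4/\Lambda_0=1+O(\xi\tau)$. Since $\mu_3-\mu_{-1}=O(\zeta\tau)$ and $\mu_3+\mu_{-1}=O(\xi)$, also $\frac{1+\mu_3^2}{1+\mu_{-1}^2}=1+O(\xi\tau)$. As $\tau^{-2}=\Lambda_0(1+\mu_{-1}^2)$, this gives $\tau_+=\tau(1+O(\xi\tau))$. Also $c_+:=1/u_4-1=c+O(\xi\tau)$. Now $\mu_3=c-N\tau$ and $\mu_4=c+N\tau$ exactly, and by (8.4), (8.5) with $i=3$, $w_4=e_0\tau+O(\xi\tau)$ and $A_4=\frac\tau{2N}+O(\xi\tau)$. So each of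
$$|\mu_3-(c_+-N\tau_+)|,\quad|\mu_4-(c_++N\tau_+)|,\quad|w_4-e_0\tau_+|,\quad\big|A_4-\tfrac{\tau_+}{2N}\big|$$
is $O(\xi\tau)=O(\xi\tau_+)$, and $\|q_3-(0,1)\|=O(\xi)$. The constants depend only on $N,\beta$. So for $\xi$ small relative to $\zeta$ these are at most $\zeta\tau_+$ and $\zeta$, which is (ii)–(v) at $x_4$ with $\tau_+,c_+$. Condition (vi) holds by $(P_4)$ and the definition of $\tau_+$.

**Step 9: the gain (d).** We follow $\tilde\Lambda_i=\Lambda_i\|p_{i-1}\|^2$, where $\|p_{i-1}\|^2=1+\mu_{i-1}^2$; so $\tilde\Lambda_0=\tau^{-2}$ and $\tilde\Lambda_4=\tau_+^{-2}$. By (5.2), $\tilde\Lambda_{i+1}\ge\tilde\Lambda_iX_i^2$ with $X_i=R_i\|p_i\|/\|p_{i-1}\|$. Put $\kappa=K_i(1-\mu_i)$, so $q_i=p_i+\kappa\nu$, and let $\varphi$ be the angle between $p_{i-1}$ and $p_i$. Since $p_{i-1}\cdot q_i=\|p_{i-1}\|\|p_i\|\cos\varphi+\kappa(1-\mu_{i-1})$ and $p_i\cdot q_i=\|p_i\|^2+\kappa(1-\mu_i)$,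
$$X_i=\frac{\cos\varphi+\kappa(1-\mu_{i-1})/(\|p_i\|\|p_{i-1}\|)}{1+\theta},\qquad\theta=\frac{\kappa(1-\mu_i)}{\|p_i\|^2}.$$
We estimate the ingredients.

- $\sin^2\varphi=\delta_i^2/(\|p_i\|^2\|p_{i-1}\|^2)$ and $\cos\varphi>0$, so $0\le1-\cos\varphi\le\sin^2\varphi\le\delta_i^2=O(\tau^2)$.
- $1-\mu_{i-1}=1-\mu_i+\delta_i$.
- $\|p_i\|^2-\|p_{i-1}\|^2=\delta_i(\mu_i+\mu_{i-1})=O(\xi\tau)$, so $\|p_i\|/\|p_{i-1}\|=1+O(\xi\tau)$; also $\|p_i\|^2=1+O(\xi^2)$.
- $\kappa=K_i(1+O(\xi))=O(\tau^\beta)=O(\xi)$, so $\theta=O(\tau^\beta)=O(\xi)$.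

Hence the numerator is
$$1+O(\tau^2)+\Big(\theta+\frac{\kappa\delta_i}{\|p_i\|^2}\Big)(1+O(\xi\tau))=1+\theta+\kappa\delta_i+O(\xi\tau^{1+\beta})+O(\tau^2).$$
By (i), $\tau^2=\tau^{1-\beta}\tau^{1+\beta}\le\xi\tau^{1+\beta}$. So
$$X_i=1+\frac{\kappa\delta_i+O(\xi\tau^{1+\beta})}{1+\theta}=1+K_i\delta_i+O(\xi\tau^{1+\beta}).\tag{8.6}$$
We have $h'(\tau e)=\tau^{1+\beta}e_+^{1+\beta}$, $w_i=(e_i+O(\zeta))\tau$, $e\mapsto e_+^{1+\beta}$ is locally Lipschitz, and $|e_{i+1}-e_i|\ge N$. So $K_i=\tau^\beta(\hat K_i+O(\zeta))$. Also $\delta_i=N\tau(D_i+O(\zeta))$. Finally use $\log(1+z)\ge z-z^2$ for $|z|\le\frac12$, and $(X_i-1)^2=O(\tau^{2+2\beta})=O(\xi\tau^{1+\beta})$: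
$$\log\frac{\tilde\Lambda_4}{\tilde\Lambda_0}\ge2\sum_{i=0}^3K_i\delta_i-O(\xi\tau^{1+\beta})\ge2\tau^{1+\beta}\big(NS_0-O(\zeta)-O(\xi)\big)\ge NS_0\tau^{1+\beta}$$
for $\zeta$, then $\xi$, small, because $S_0>0$ by Lemma 6. $\square$

## 9. Infinitely many cycles with a finite total decrease

*Proof of Theorem 3 for $n=2$.* Fix $\zeta$, then $\xi\le\frac1{10}$, such that Lemma 8 applies, and start from the state of Lemma 7 with $\tau_0$ small (depending on $N,\beta,\zeta,\xi$). Apply Lemma 8 repeatedly, obtaining states $x_{4j}$ with parameters $\tau_j$. By (c), only condition (i) has to be checked each time. The danger is a drift of $u$ away from $1$.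

**Step 1: the parameters decrease, and their squares have a small sum.** Suppose cycles $0,\dots,j$ have been carried out. By (d), $\tau_0\ge\tau_1\ge\dots\ge\tau_{j+1}$, so the first two parts of (i) persist. Let $L_l=\tau_l^{-2}$, $\gamma=\frac{1+\beta}2<1$, $c_1=NS_0$. Then $\tau_l^{1+\beta}=L_l^{-\gamma}$, and (d) gives $L_{l+1}\ge L_l(1+c_1L_l^{-\gamma})$ for $l\le j$. For $\tau_0$ small, $c_1L_l^{-\gamma}\le1$. On $[0,1]$ we have $(1+z)^\gamma\ge1+\frac\gamma2z$: the left side is concave, there is equality at $z=0$, and at $z=1$, $2^\gamma\ge1+\gamma\log2\ge1+\frac\gamma2$. Hence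
$$L_{l+1}^\gamma\ge L_l^\gamma+c_2,\qquad c_2=\frac{\gamma c_1}2,$$
so $L_l^\gamma\ge L_0^\gamma+c_2l$. Comparing the sum with an integral and using $1/\gamma>1$,
$$\sum_{l\le j}\tau_l^2\le\sum_{l\ge0}(L_0^\gamma+c_2l)^{-1/\gamma}\le L_0^{-1}+\frac{L_0^{\gamma-1}}{c_2(1/\gamma-1)}=:\mathcal E(\tau_0),\qquad\mathcal E(\tau_0)\to0\text{ as }\tau_0\to0.$$

**Step 2: a small total decrease keeps $u$ near $1$.** By Lemma 8(b), $0\le f(x_0)-f(x_{4j+4})\le C_3\mathcal E(\tau_0)$. With $v=w+1-u$ and $F_0(u)=\frac12(u^2+(1-u)^2)$,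
$$f(x)=F_0(u)+w(1-u)+\tfrac12w^2+h(w).\tag{9.1}$$
At $x_0$ and at $x_{4j+4}$ we have $w=O(\tau_0)$ and $u=O(1)$, so there $|f-F_0(u)|\le C_4\tau_0$ and
$$|F_0(u_{4j+4})-F_0(1)|\le C_3\mathcal E(\tau_0)+2C_4\tau_0,$$
with $C_3,C_4$ depending only on $N,\beta$. By Lemma 8(b) and (i) for $x_{4j}$, $u_{4j+4}\ge1-\xi-O(\xi\tau_0)\ge\frac34$. On $[\frac34,\infty)$, $F_0'(u)=2u-1\ge\frac12$. Hence
$$|u_{4j+4}-1|\le2\big(C_3\mathcal E(\tau_0)+2C_4\tau_0\big)\le\xi$$
once $\tau_0$ is small, independently of $j$. So (i) holds at $x_{4j+4}$, and the construction continues forever.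

**Step 3: the line search claims and the distance to $x^*$.** By Lemma 8(a), all $\alpha_k$ satisfy both Wolfe conditions, $\alpha=1$ never satisfies (W2), and $|g_{k+1}^Td_k|\le N^{-2}|g_k^Td_k|\le\eta|g_k^Td_k|$. By (b) and (i), $u_k\ge1-\xi-O(\xi\tau_0)\ge\frac34$ for all $k$. So $\|x_k-x^*\|=\|x_k\|\ge\frac12$ and $g_k^u\ge u_k\ge\frac12$; in particular $g_k\ne0$.

**Step 4: the limit.** From $L_j^\gamma\ge L_0^\gamma+c_2j$ we get $L_j\to\infty$, so $\tau_j\to0$ and $w_k\to0$. The sequence $f(x_k)$ is decreasing and bounded below, so it converges. Since the $u_k$ are bounded, (9.1) shows that $F_0(u_k)$ converges. $F_0$ is continuous, strictly increasing and unbounded on $[\frac34,\infty)$, where all $u_k$ lie, so $u_k\to u_\infty\ge\frac34$ and $x_k\to(u_\infty,1-u_\infty)$. There $w=0$ and $\nabla f=(u_\infty,1-u_\infty)\ne0$: the limit is not stationary.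

*The case $n\ge3$.* Let $(\bar x_0,\bar H_0)$ be the planar data, and use $x_0=(\bar x_0,0)$, $H_0=\mathrm{diag}(\bar H_0,I)$. The extra components of $g_k,d_k,s_k,y_k$ vanish and $H_k=\mathrm{diag}(\bar H_k,I)$ for all $k$, by induction, so the iteration is the planar one. The claims on $f$ hold as before. This proves Theorem 3, and with Theorem 1 also Corollary 4. $\square$

The restriction $\beta<1$ entered twice. In Step 9 of Lemma 8 it let the gain, of order $\tau^{1+\beta}$, dominate the loss of order $\tau^2$. In Step 1 above it made $\sum\tau_l^2$ finite through $1/\gamma=2/(1+\beta)>1$. Condition (H2) asks for a Lipschitz Hessian only near $x^*$, where this $f$ is exactly quadratic. Whether DFP can fail when $\nabla^2f$ is Lipschitz on the whole level set (exponent $\beta=1$) is not settled by this argument.
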